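\title{An intermediate logic that is not Beth complete}

\begin{abstract}
In Beth semantics for intuitionistic propositional logic, formulas are evaluated on a poset, and a disjunction holds at a point when every maximal chain through the point meets a point where one of the disjuncts holds. We construct an intermediate logic $L$ and a formula $\varphi\notin L$ that is valid on every Beth frame validating $L$, so $L$ is not Beth complete. The algebra of a Beth frame is the algebra of open sets of a radial space, that is, a space in which closures are computed by transfinite sequences, and we prove the stronger statement that $L$ is incomplete with respect to radial spaces. The same holds for $2^{\aleph_0}$ intermediate logics.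
\end{abstract}

\section{Introduction}\label{sec:intro}

Formulas are built from countably many propositional variables with $\wedge,\vee,\to,\bot$; we write $\neg\psi$ for $\psi\to\bot$ and $\top$ for $\neg\bot$. Let $\mathsf{IPC}$ and $\mathsf{CPC}$ be the sets of theorems of intuitionistic and of classical propositional logic. An \emph{intermediate logic} is a set $L$ of formulas with $\mathsf{IPC}\subseteq L\subseteq\mathsf{CPC}$ that is closed under modus ponens and uniform substitution.

Let $X=(X,\le)$ be a poset, and read $x\le y$ as ``$y$ is a possible later stage of $x$''. A set $U\subseteq X$ is an \emph{upset} if $x\in U$ and $x\le y$ imply $y\in U$; the upsets form a lattice $\mathrm{Up}(X)$, and ${\uparrow}x=\{y:y\ge x\}$. Kripke semantics evaluates formulas in $\mathrm{Up}(X)$ and interprets $\vee$ as union, so a disjunction holds at $x$ only if one disjunct already holds at $x$. Beth semantics asks for less: it suffices that every complete course of events through $x$ reaches a stage where a disjunct holds. A \emph{Beth frame} is a poset $X$, a \emph{path} in $X$ is a maximal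 chain, and for an upset $U$ we put
\[
j_b(U)=\{x\in X:\text{every path through }x\text{ intersects }U\}.
\]
The fixpoints of $j_b$ on $\mathrm{Up}(X)$ form a locale (a complete Heyting algebra) $\mathrm{Up}(X)_{j_b}$, in which meets are intersections, the join of a family is $j_b$ of its union, the bottom element is $\varnothing$, and
\[
U\to V=\{x:\forall y\ge x\ (y\in U\Rightarrow y\in V)\}.
\]
A \emph{Beth valuation} assigns an element of $\mathrm{Up}(X)_{j_b}$ to each variable and extends to all formulas by these operations. A formula is \emph{valid} on $X$ if its value is $X$ under every Beth valuation. An intermediate logic $L$ is \emph{Beth complete} if $L$ equals the set of formulas valid on every Beth frame on which all formulas of $L$ are valid; equivalently, if the variety of Heyting algebras corresponding to $L$ is generated by locales of the form $\mathrm{Up}(X)_{j_b}$. The following problem is posed in \cite{hierarchy}.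
\begin{quote}
\emph{Is there an intermediate logic that is not Beth complete?}
\end{quote}
Three examples show what the class of Beth locales contains.

\begin{example}\label{ex:beth}
(a) Let $X$ be finite. A path meets an upset $U$ if and only if its last point lies in $U$, and the last points of the paths through $x$ are the maximal points above $x$. So $x\in j_b(U)$ if and only if all maximal points above $x$ lie in $U$, and the fixpoints correspond to the sets of maximal points. The locale is Boolean: finite Beth frames validate $\mathsf{CPC}$.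

(b) Let $Y$ be any poset, and order $X=Y\times\omega$ by $(x,n)<(y,m)$ if and only if $x\le y$ and $n<m$. Then $A\mapsto A\times\omega$ is an order isomorphism from $\mathrm{Up}(Y)$ onto $\mathrm{Up}(X)_{j_b}$. Indeed, $\{x\}\times\omega$ is a path, so $(x,n)\in j_b(A\times\omega)$ forces $x\in A$, and $A\times\omega$ is a fixpoint. Conversely, let $U$ be a fixpoint, $(x,m)\in U$, $y\ge x$ and $n\in\omega$. No path has a largest point, since $(y',k)<(y',k+1)$; so a path through $(y,n)$ contains some $(y',k)$ with $y'\ge y$ and $k>m$, and this point lies above $(x,m)$, hence in $U$. Thus $(y,n)\in j_b(U)=U$, and $U=A\times\omega$ for an upset $A$.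

(c) Let $X$ be the tree of finite $0$--$1$ words ordered by extension. Its paths are the infinite words, and Lemma~\ref{lem:paths} below identifies $\mathrm{Up}(X)_{j_b}$ with the lattice of all unions of cylinder sets, that is, with the open sets of the Cantor space.
\end{example}

By (b), Beth semantics can do everything that Kripke semantics can, and by (c) it can do more: in the Cantor space a countable intersection of open sets need not be open. The two examples pull in opposite directions. Beth locales are complete lattices, and it is plausible that the logic of a Heyting algebra lacking certain infinite joins is violated by every algebra $\mathrm{Up}(Y)$ that imitates it, because there the missing joins can be formed. But a space as in (c) can contain limit points that lie outside such a join and spoil the violation, so an argument against Kripke frames does not carry over by itself. We show that the limit points available in a Beth frame are tame enough to be excluded by further axioms.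

A topological space $X$ is \emph{radial} if, whenever $x$ lies in the closure $\overline A$ of a set $A$, there are an infinite regular cardinal $\kappa$ and a sequence $(a_\xi)_{\xi<\kappa}$ in $A$ that \emph{converges} to $x$: for every neighborhood $O$ of $x$ there is $\xi_0<\kappa$ with $a_\xi\in O$ for all $\xi\ge\xi_0$. First-countable spaces are radial (take $\kappa=\omega$), and so are Alexandrov spaces, those in which every point has a least neighborhood (take a constant sequence). We write $\Omega(X)$ for the Heyting algebra of open sets of $X$. Completeness of a logic with respect to radial spaces is defined like Beth completeness, with the algebras $\Omega(X)$ of radial spaces in place of the Beth locales.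

\begin{theorem}\label{thm:beth}
There is an intermediate logic that is not Beth complete.
\end{theorem}

\begin{theorem}\label{thm:radial}
There are intermediate logics $L_0\subseteq L$ and a formula $\varphi\notin L$ such that for every radial space $X$, if $\Omega(X)$ validates $L_0$, then $\Omega(X)$ validates $\varphi$. Hence every intermediate logic $L'$ with $L_0\subseteq L'\subseteq L$ is incomplete with respect to radial spaces, and so with respect to Beth frames. There are $2^{\aleph_0}$ such logics $L'$.
\end{theorem}

Nothing is claimed about completeness with respect to arbitrary topological spaces; Remark~\ref{rem:ultra} shows where our argument needs radiality.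

Section~\ref{sec:paths} shows that every Beth locale is $\Omega(X)$ for a radial $X$. In Section~\ref{sec:frame} we build a poset $\mathfrak F$ around an infinite zigzag and a subalgebra $\mathcal A$ of $\mathrm{Up}(\mathfrak F)$, and $L$ is the logic of $\mathcal A$. A formula $\mathsf{bb}_3$ is valid in $\mathcal A$, although four infinite unions of links of the zigzag refute it in $\mathrm{Up}(\mathfrak F)$. Sections~\ref{sec:names} and~\ref{sec:axioms} describe the zigzag by formulas that belong to $L$; these formulas axiomatize $L_0$. Section~\ref{sec:main} shows that a radial space validating $L_0$ and refuting $\varphi$ contains enough of the zigzag for the four unions to do their work. Section~\ref{sec:continuum} counts the logics between $L_0$ and $L$.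

\section{Heyting algebras of open sets}\label{sec:prelim}

A \emph{Heyting algebra} is a bounded lattice $\mathcal B$ with an operation $\to$ such that $c\le a\to b$ if and only if $a\wedge c\le b$. All operations are determined by the order, so an order isomorphism between Heyting algebras is an isomorphism. A valuation $v$ assigns elements of $\mathcal B$ to the variables and extends to formulas; $\mathcal B$ \emph{validates} $\psi$, written $\mathcal B\models\psi$, if $v(\psi)=1$ for all $v$, and $\mathrm{Log}(\mathcal B)$ is the set of formulas valid in $\mathcal B$. We use two textbook facts: $\mathrm{Log}(\mathcal B)$ contains $\mathsf{IPC}$ and is closed under modus ponens and substitution; and validity passes to subalgebras and homomorphic images. If $0\ne1$, then $\{0,1\}$ is a subalgebra, so $\mathrm{Log}(\mathcal B)\subseteq\mathsf{CPC}$ and $\mathrm{Log}(\mathcal B)$ is an intermediate logic.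

In $\Omega(X)$, meets and joins of two elements are $\cap$ and $\cup$, and $\alpha\in(U\to V)$ if and only if some open $O\ni\alpha$ has $O\cap U\subseteq V$. Thus for open $O,U,V$,
\begin{equation}\label{eq:adj}
O\subseteq(U\to V)\iff O\cap U\subseteq V .
\end{equation}
In particular $U\cap(U\to V)\subseteq V\subseteq(U\to V)$, and $(U\to V)=X$ if and only if $U\subseteq V$. We say that $\psi$ \emph{holds at} $\alpha$ if $\alpha\in v(\psi)$. If $Y\subseteq X$ is open, then $U\mapsto U\cap Y$ is a homomorphism of $\Omega(X)$ onto $\Omega(Y)$, because the description of $\to$ may be tested on neighborhoods contained in $Y$. We refer to this as \emph{restriction}: whether $\psi$ holds at a point of $Y$ depends only on the traces on $Y$ of the values of the variables.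

The upsets of a poset $X$ form an Alexandrov topology, in which ${\uparrow}u$ is the least neighborhood of $u$, and $\mathrm{Up}(X)$ is its algebra of open sets. We say that $u$ \emph{sees} $t$ if $u\le t$, call the maximal points \emph{tops}, and write ${\downarrow}S$ for the set of points that see a point of $S$. Then $U\to V=X\setminus{\downarrow}(U\setminus V)$ consists of the points that see no point of $U\setminus V$, and $\neg U$ consists of the points that see no point of $U$. We write $\mathrm{Log}(X)$ for $\mathrm{Log}(\mathrm{Up}(X))$; this is always validity in the full algebra of upsets, not in $\mathrm{Up}(X)_{j_b}$.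

One formula drives the whole proof:
\[
\mathsf{bb}_3:=\bigwedge_{i<4}\Big(\big(s_i\to\bigvee_{j\ne i}s_j\big)\to\bigvee_{j\ne i}s_j\Big)\to\bigvee_{i<4}s_i .
\]
Whenever open sets $P_0,\dots,P_3$ are given, we put
\begin{equation}\label{eq:PV}
P=\bigcup_{i<4}P_i,\qquad P_i^\ast=\bigcup_{j\ne i}P_j,\qquad V_i=(P_i\to P_i^\ast).
\end{equation}
So $V_i$ is the largest open set that contains no point belonging to $P_i$ alone.

\begin{lemma}\label{lem:bb}
Let $P_0,\dots,P_3$ be open subsets of a space $X$. If $V_i\subseteq P$ for all $i<4$, then the value of $\mathsf{bb}_3$ under $s_i\mapsto P_i$ is $P$.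
\end{lemma}

\begin{proof}
Since $V_i\cap P_i\subseteq P_i^\ast$ and $V_i\subseteq P=P_i\cup P_i^\ast$, we get $V_i\subseteq P_i^\ast$. So every conjunct $V_i\to P_i^\ast$ of the antecedent equals $X$, and $(X\to P)=P$.
\end{proof}

For instance, $\mathsf{bb}_3$ fails on the poset with a least point $\rho$ and four tops $t_0,\dots,t_3$: for $P_i=\{t_i\}$ we have $\rho\notin V_i$, so $V_i\subseteq P$, and the value of $\mathsf{bb}_3$ omits $\rho$. The formula forbids fourfold branching.

\section{Beth frames as radial spaces}\label{sec:paths}

The operator $j_b$ only records which paths meet $U$, so it is natural to pass to the set of paths. The empty frame validates every formula and plays no role. Let $X\ne\varnothing$ be a poset, let $\mathrm{Path}(X)$ be its set of paths, and put $[U]=\{\alpha\in\mathrm{Path}(X):\alpha\cap U\ne\varnothing\}$ for $U\in\mathrm{Up}(X)$. By Zorn's lemma every chain extends to a path.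

\begin{lemma}\label{lem:paths}
The family $\tau=\{[U]:U\in\mathrm{Up}(X)\}$ is a topology on $\mathrm{Path}(X)$, the map $U\mapsto[U]$ is an isomorphism of Heyting algebras from $\mathrm{Up}(X)_{j_b}$ onto $\tau$, and $(\mathrm{Path}(X),\tau)$ is radial.
\end{lemma}

\begin{proof}
\emph{Topology.} We have $[\bigcup_iU_i]=\bigcup_i[U_i]$, $[\varnothing]=\varnothing$ and $[X]=\mathrm{Path}(X)$. If a path $\alpha$ meets $U$ in $x$ and $V$ in $y$, then the larger of $x,y$ lies in $\alpha\cap U\cap V$. Hence $[U\cap V]=[U]\cap[V]$.

\emph{The set $j_b(U)$ is an upset.} Let $x\in j_b(U)$ and $y\ge x$, and let $\alpha$ be a path through $y$. The path $\alpha$ need not pass through $x$, so we reroute its part below $y$: extend the chain $(\alpha\cap{\uparrow}y)\cup\{x\}$ to a path $\alpha'$, and pick $u\in\alpha'\cap U$. As $y\in\alpha'$, either $u\le y$ or $u\ge y$. In the first case $y\in\alpha\cap U$. In the second case $u$ is comparable with every point of $\alpha\cap{\uparrow}y$ and lies above every point of $\alpha$ below $y$; so $\alpha\cup\{u\}$ is a chain, and $u\in\alpha\cap U$ by maximality.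

\emph{Isomorphism.} By definition, $x\in j_b(U)$ if and only if every path through $x$ lies in $[U]$. This gives $U\subseteq j_b(U)$ and $[j_b(U)]=[U]$, hence $j_bj_b(U)=j_b(U)$, and so every member of $\tau$ is $[U]$ for a fixpoint $U$. If $U,V$ are fixpoints with $[U]\subseteq[V]$ and $x\in U$, then every path through $x$ lies in $[V]$, so $x\in j_b(V)=V$. Therefore $U\mapsto[U]$ is an order isomorphism from the fixpoints onto $\tau$. The Heyting operations of this order are those listed in the introduction: an intersection of fixpoints is a fixpoint because $j_b$ is monotone; $[j_b(\bigcup_iU_i)]=\bigcup_i[U_i]$; $j_b(\varnothing)=\varnothing$; and for fixpoints $U,V$ the upset $W=U\to V$ is a fixpoint, since $[W\cap U]=[W]\cap[U]$ gives $j_b(W)\cap U\subseteq j_b(W\cap U)\subseteq V$ and hence $j_b(W)\subseteq W$.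

\emph{Radiality.} Let $\alpha\in\overline A$. The sets $[{\uparrow}b]$ with $b\in\alpha$ are neighborhoods of $\alpha$, so each meets $A$. If $\alpha$ has a largest point $a$, pick $\delta\in A\cap[{\uparrow}a]$. Whenever $\alpha\in[U]$ we have $a\in U$, so ${\uparrow}a\subseteq U$ and $\delta\in[U]$; the constant $\omega$-sequence $\delta$ converges to $\alpha$. Otherwise the cofinality $\kappa$ of the chain $\alpha$ is an infinite regular cardinal. Let $(b_\xi)_{\xi<\kappa}$ be increasing and cofinal in $\alpha$, and pick $\delta_\xi\in A\cap[{\uparrow}b_\xi]$. If $u\in\alpha\cap U$, choose $\xi_0$ with $u\le b_{\xi_0}$; for $\xi\ge\xi_0$ we get $b_\xi\in U$ and so $\delta_\xi\in[U]$.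
\end{proof}

From now on Beth frames enter only through this lemma.

\section{A zigzag frame and an algebra without certain unions}\label{sec:frame}

\subsection*{The poset $\mathfrak F$}
The points of $\mathfrak F$ are $c_n,\ o,\ g,\ z_m,\ w_m,\ x_m$ for $n,m\in\omega$. Put
\[
D=\{c_n:n\in\omega\},\quad C_n=\{c_0,\dots,c_n\},\quad E=D\cup\{o,g\},
\]
\[
\Phi=\{z_m,w_m:m\in\omega\},\quad\Xi=\{x_m:m\in\omega\},
\]
so that $\mathfrak F$ is the disjoint union of $E$, $\Phi$ and $\Xi$. The order is given by the principal upsets: ${\uparrow}t=\{t\}$ for $t\in\{c_0,c_1,c_2,o\}$, and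
\begin{align*}
{\uparrow}c_n&=\{c_n\}\cup C_{n-2}\quad(n\ge3), & {\uparrow}g&=\{g,c_2,o\},\\
{\uparrow}z_m&=\{z_m,o\}\cup C_{m+4}, & {\uparrow}w_m&=\{w_m\}\cup{\uparrow}z_m\cup{\uparrow}z_{m+1},\\
{\uparrow}x_m&=\{x_k,z_k,w_k:k\ge m\}\cup E. &&
\end{align*}
Each listed set contains the listed set of each of its members (for this, note that $c_k$ sees only points $c_l$ with $l\le k$), so the relation is transitive. It is antisymmetric, because a proper step leads from $\Xi$ toward $\Phi$ or $E$, from $\Phi$ toward $E$, from a $w$ to a $z$, from $g$ to $c_2$ or $o$, raises the index of an $x$, or lowers the index of a $c$. See Figure~\ref{fig:F}.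

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,every node/.style={inner sep=1.5pt}]
\node (c0) at (0,4) {$c_0$}; \node (c1) at (1,4) {$c_1$}; \node (c2) at (2,4) {$c_2$};
\node (c3) at (0.3,3) {$c_3$}; \node (c4) at (1.7,3) {$c_4$};
\node (c5) at (0.3,2) {$c_5$}; \node (c6) at (1.7,2) {$c_6$};
\node (c7) at (0.3,1) {$c_7$}; \node (c8) at (1.7,1) {$c_8$};
\node at (1,0.4) {$\vdots$};
\draw (c3)--(c0) (c3)--(c1) (c4)--(c0) (c4)--(c1) (c4)--(c2) (c5)--(c3) (c5)--(c2)
 (c6)--(c4) (c6)--(c3) (c7)--(c5) (c7)--(c4) (c8)--(c6) (c8)--(c5);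
\node (z0) at (3.6,3.2) {$z_0$}; \node (z1) at (5,3.2) {$z_1$}; \node (z2) at (6.4,3.2) {$z_2$};
\node (z3) at (7.8,3.2) {$z_3$}; \node at (8.6,2.7) {$\cdots$};
\node (w0) at (4.3,2.2) {$w_0$}; \node (w1) at (5.7,2.2) {$w_1$}; \node (w2) at (7.1,2.2) {$w_2$};
\node (x0) at (4.3,0.3) {$x_0$}; \node (x1) at (5.7,0.7) {$x_1$}; \node (x2) at (7.1,1.1) {$x_2$};
\node (g) at (9.8,2.2) {$g$}; \node (o) at (9.8,4) {$o$};
\draw (z0)--(w0)--(z1)--(w1)--(z2)--(w2)--(z3) (x0)--(w0) (x1)--(w1) (x2)--(w2)
 (x0)--(x1)--(x2) (g)--(o);
\draw[dashed] (x2)--(g);
\end{tikzpicture}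
\caption{The poset $\mathfrak F$; larger points are drawn higher. Left: the ladder $D$. Right: the zigzag $\Phi$ and, below it, the ascending chain $x_0<x_1<\cdots$, all of whose points lie below $g$ (dashed). Not drawn: the edges from $z_m$ up to $c_{m+3}$, $c_{m+4}$ and $o$, and the edge from $g$ up to $c_2$.}
\label{fig:F}
\end{figure}

The heart of $\mathfrak F$ is the zigzag $z_0>w_0<z_1>w_1<\cdots$, whose $m$-th \emph{link} is ${\uparrow}w_m$, together with the chain $\Xi$, whose point $x_m$ sees the zigzag from $z_m$ on. The set $E$ is scaffolding. The ladder $D$ serves as a ruler: how far down the ladder a point of $\Phi$ sees tells its position on the zigzag. The point $o$ separates $D$ from the rest, since the points not seeing $o$ are exactly those of $D$. The point $g$ separates $\Xi$ from $\Phi$, since ${\downarrow}g=\{g\}\cup\Xi$. We read off three facts.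
\begin{itemize}
\item[(F1)] The tops are $c_0,c_1,c_2,o$. The point $c_3$ sees exactly the tops $c_0,c_1$; the point $g$ sees exactly $c_2,o$; each $c_n$ with $n\ge4$ sees exactly $c_0,c_1,c_2$; and each point of $\Phi\cup\Xi$ sees all four tops, as well as $c_3$ and $c_4$. In particular every point sees a top, and a point that sees only one top is that top.
\item[(F2)] Every point $y$ has at most three immediate successors, and every point strictly above $y$ lies above or equals one of them. They are: none for tops; $c_0,c_1$ for $c_3$; $c_0,c_1,c_2$ for $c_4$; $c_{n-2},c_{n-3}$ for $c_n$ with $n\ge5$; $c_2,o$ for $g$; $c_{m+4},c_{m+3},o$ for $z_m$; $z_m,z_{m+1}$ for $w_m$; and $x_{m+1},w_m$ for $x_m$.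
\item[(F3)] If $y\notin\Xi$, then ${\uparrow}y$ is finite.
\end{itemize}
By (F2) there is no fourfold branching at any single point. Yet the chain $\Xi$, which has no largest point, branches infinitely often, and infinite unions detect this.

\begin{example}\label{ex:four}
The formula $\mathsf{bb}_3$ fails in $\mathrm{Up}(\mathfrak F)$. Distribute the links among four classes:
\[
P_i=E\cup\bigcup_{m\equiv i\ (4)}{\uparrow}w_m\qquad(i<4).
\]
Then $P=\mathfrak F\setminus\Xi$. The point $w_m$ lies in no link but its own, so $w_m\in P_i\setminus P_i^\ast$ when $m\equiv i\pmod 4$. Every $x_n$ sees such a $w_m$, so $x_n\notin V_i$, and $V_i\subseteq P$ for each $i$. By Lemma~\ref{lem:bb} the value of $\mathsf{bb}_3$ is $P\ne\mathfrak F$.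
\end{example}

\subsection*{The algebra $\mathcal A$}
Each $P_i$ in Example~\ref{ex:four} contains infinitely many points of $\Phi$ and omits infinitely many. We forbid such sets:
\[
\mathcal A=\{U\in\mathrm{Up}(\mathfrak F):U\cap\Phi\text{ is finite or cofinite in }\Phi\}.
\]

\begin{lemma}\label{lem:sub}
$\mathcal A$ is a Heyting subalgebra of $\mathrm{Up}(\mathfrak F)$.
\end{lemma}

\begin{proof}
The finite and cofinite subsets of $\Phi$ form a Boolean algebra, so $\mathcal A$ contains $\varnothing,\mathfrak F$ and is closed under $\cap,\cup$. Let $U,V\in\mathcal A$ and $S=U\setminus V$. Since $U\to V=\mathfrak F\setminus{\downarrow}S$, we must show that ${\downarrow}S\cap\Phi$ is finite or cofinite. The point $o$ is seen by all points of $\Phi$, and $c_k$ is seen by $z_m$ and $w_m$ for $m\ge k-4$. So if $S$ meets $D\cup\{o\}$, then ${\downarrow}S\cap\Phi$ is cofinite. Otherwise $S\subseteq\Phi\cup\Xi\cup\{g\}$, and no point of $\Phi$ sees a point of $\Xi\cup\{g\}$, so ${\downarrow}S\cap\Phi={\downarrow}(S\cap\Phi)\cap\Phi$. The set $S\cap\Phi$ is finite or cofinite. If it is cofinite,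 so is its superset ${\downarrow}(S\cap\Phi)\cap\Phi$. If it is finite, so is ${\downarrow}(S\cap\Phi)\cap\Phi$, because $w_m$ is seen in $\Phi$ only by itself and $z_m$ only by $z_m,w_m,w_{m-1}$.
\end{proof}

Let $L=\mathrm{Log}(\mathcal A)$; it is an intermediate logic.

\begin{proposition}\label{prop:bbL}
$\mathsf{bb}_3\in L$.
\end{proposition}

\begin{proof}
Let $P_0,\dots,P_3\in\mathcal A$, use the notation \eqref{eq:PV}, and suppose that the antecedent of $\mathsf{bb}_3$ holds at some $u\notin P$. Let $y\in{\uparrow}u\setminus P$ and $i<4$. Then $y\in(V_i\to P_i^\ast)$ and $y\notin P_i^\ast$, so $y\notin V_i$, which means: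
\begin{equation}\label{eq:ti}
\text{there is }t_i\ge y\text{ with }t_i\in P_i\setminus P_i^\ast .
\end{equation}

\emph{Case 1: ${\uparrow}u\setminus P$ has a maximal point $y$.} As $y\notin P$, we have $t_i>y$, and (F2) gives an immediate successor $a_i$ of $y$ with $a_i\le t_i$. By maximality of $y$, $a_i\in P$. If $a_i\in P_k$, then $t_i\in P_k$, so $k=i$. Thus $a_i$ lies in $P_i$ and in no other $P_k$, and $a_0,\dots,a_3$ are four distinct immediate successors of $y$, contrary to (F2).

\emph{Case 2: ${\uparrow}u\setminus P$ has no maximal point.} If it contained a point $y\notin\Xi$, then a maximal point of the set ${\uparrow}y\setminus P$, which is finite by (F3), would be maximal in ${\uparrow}u\setminus P$. So ${\uparrow}u\setminus P\subseteq\Xi$, and $u=x_n$ for some $n$. The set ${\uparrow}u\setminus P$ is infinite, having no maximal point, and it is downward closed in ${\uparrow}u$, since $P$ is an upset; hence it equals $\{x_k:k\ge n\}$. It follows that $z_k,w_k\in P$ for all $k\ge n$, so some $P_i$ is infinite on $\Phi$, and by the symmetry of $\mathsf{bb}_3$ we may take $i=0$.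 This is the situation of Example~\ref{ex:four}, and here the definition of $\mathcal A$ is used: $P_0$ is cofinite on $\Phi$. Then $P_0$ contains $z_m$ for all large $m$, and so $D\cup\{o\}\subseteq P_0$. The point $g$ lies in $P_i\setminus P_i^\ast$ for at most one $i$; fix $i\in\{1,2\}$ for which it does not. For $k\ge n$ apply \eqref{eq:ti} to $y=x_k$. The point $t_i$ is not in $\Xi$, since $t_i\in P$ and $t_i\ge x_n$; it is not in $D\cup\{o\}$, since $t_i\notin P_0$; and it is not $g$. So every $x_k$ with $k\ge n$ sees a point of the finite set $\Phi\setminus P_0$. But $x_k$ sees no $z_l$ or $w_l$ with $l<k$, so this is false for large $k$.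
\end{proof}

\section{Naming the parts of $\mathfrak F$ by formulas}\label{sec:names}

To repeat Example~\ref{ex:four} in an unknown space we need a copy of the links there, and all we can transfer from $\mathcal A$ to that space are formulas. So we define the infinitely many links by formulas in four variables $p_0,p_1,p_2,q$, meant to denote the four tops. Formulas are written in sans-serif capitals. First the scaffolding:
\[
\mathsf D:=\neg q,\qquad\mathsf E:=\mathsf D\vee(\neg p_0\wedge\neg p_1),\qquad\mathsf R:=(\neg p_0\wedge\neg p_1)\to(p_2\vee q).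
\]
Next the ladder, by recursion on $n\ge3$:
\begin{gather*}
\mathsf C_1:=p_0\vee p_1,\qquad\mathsf C_2:=\mathsf C_1\vee p_2,\qquad\mathsf U_3:=\mathsf D\wedge\neg p_2,\qquad\mathsf C_3:=p_2\vee\mathsf U_3,\\
\mathsf B_n:=\mathsf U_n\to\mathsf C_{n-2},\qquad\mathsf U_{n+1}:=\mathsf D\wedge\mathsf B_n,\qquad\mathsf C_{n+1}:=\mathsf U_{n+1}\vee\mathsf U_n .
\end{gather*}
Finally the zigzag, for $m\ge0$, with $\mathsf T_{-1}:=\top$ and $\mathsf W_{-1}:=\bot$:
\begin{gather*}
\mathsf H_m:=\mathsf R\wedge\mathsf B_{m+5}\wedge\mathsf B_{m+6},\qquad\mathsf T_m:=\mathsf H_m\to\mathsf E,\qquad\mathsf W_m:=\mathsf H_{m+1}\wedge\mathsf T_{m-1},\\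
\mathsf N_m:=\mathsf W_m\to(\mathsf W_{m-1}\vee\mathsf W_{m+1}\vee\mathsf E).
\end{gather*}
The letters stand for \emph{head} and \emph{tail} of the zigzag, for the link of $w_m$, and for \emph{not} seeing $w_m$. The \emph{intended valuation} $v_0$ sends $p_i$ to $\{c_i\}$ and $q$ to $\{o\}$; these sets lie in $\mathcal A$.

\begin{lemma}\label{lem:values}
Under $v_0$ the formulas take the following values.
\begin{itemize}
\item[(a)] $\neg p_0:\{c_1,c_2,o,g\}$; $\ \neg p_1:\{c_0,c_2,o,g\}$; $\ \neg p_2:\{c_0,c_1,c_3,o\}$; $\ \mathsf D:D$; $\ \mathsf E:E$; $\ \mathsf R:D\cup\{o\}\cup\Phi$.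
\item[(b)] $\mathsf C_n:C_n$ for $n\ge1$; $\ \mathsf U_n:{\uparrow}c_n$ and $\mathsf B_n:\mathfrak F\setminus{\downarrow}c_n$ for $n\ge3$.
\item[(c)] $\mathsf H_m:\{z_0,\dots,z_m,w_0,\dots,w_{m-1}\}\cup C_{m+4}\cup\{o\}$.
\item[(d)] $\mathsf T_m:E\cup\{z_k,w_k,x_k:k>m\}$.
\item[(e)] $\mathsf W_m:{\uparrow}w_m=\{w_m,z_m,z_{m+1},o\}\cup C_{m+5}$.
\item[(f)] $\mathsf N_0:\mathfrak F\setminus\{z_0,w_0,x_0\}$, and $\mathsf N_m:\mathfrak F\setminus\{w_m,x_0,\dots,x_m\}$ for $m\ge1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The negations follow from (F1). Then $\neg p_0\wedge\neg p_1$ has value $\{c_2,o,g\}$, which gives $\mathsf E$, and $\mathsf R$ holds at the points not seeing $g$.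

(b) By (a), $\mathsf U_3$ has value $\{c_0,c_1,c_3\}={\uparrow}c_3$, and $\mathsf C_1,\mathsf C_2,\mathsf C_3$ are as claimed. Let $n\ge3$ and assume the claim for $\mathsf U_n$ and $\mathsf C_k$, $k\le n$. Since ${\uparrow}c_n\setminus C_{n-2}=\{c_n\}$, the formula $\mathsf B_n$ holds at the points not seeing $c_n$. A point $c_k$ sees $c_n$ if and only if $k=n$ or $k\ge n+2$, so $\mathsf U_{n+1}$ has value $C_{n-1}\cup\{c_{n+1}\}={\uparrow}c_{n+1}$, and $\mathsf C_{n+1}$ has value $C_{n-1}\cup\{c_{n+1}\}\cup\{c_n\}=C_{n+1}$.

(c) We want the points of $D\cup\{o\}\cup\Phi$ that see neither $c_{m+5}$ nor $c_{m+6}$. The point $z_k$ sees $c_{m+5}$ if and only if $k>m$, and $w_k$ does if and only if $k\ge m$; a point of $\Phi$ that sees $c_{m+6}$ also sees $c_{m+5}$. In $D$ we get $(C_{m+4}\cup\{c_{m+6}\})\cap(C_{m+5}\cup\{c_{m+7}\})=C_{m+4}$. (The conjunct $\mathsf B_{m+6}$ serves only to remove $c_{m+6}$, so that the heads increase.)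

(d) $\mathsf T_m$ holds at the points seeing none of $z_0,\dots,z_m,w_0,\dots,w_{m-1}$. The points of $E$ see no point of $\Phi$. Each of $z_k,w_k,x_k$ sees $z_k$ and sees only points of $\Phi$ with index at least $k$.

(e) Intersect (c) for $m+1$ with (d) for $m-1$; for $m=0$ the value is that of $\mathsf H_1$.

(f) By (e), the part of ${\uparrow}w_m$ outside the two neighboring links and $E$ is $\{w_m\}$ for $m\ge1$ and $\{w_0,z_0\}$ for $m=0$. Now ${\downarrow}w_m=\{w_m,x_0,\dots,x_m\}$ and ${\downarrow}z_0=\{z_0,w_0,x_0\}$.
\end{proof}

The logic $L$ quantifies over all valuations in $\mathcal A$, while Lemma~\ref{lem:values} concerns only $v_0$. We therefore need a formula that forces a valuation to be the intended one. Let $\chi$ be the conjunction of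
\begin{itemize}
\item[($\chi$1)] $\neg(p_i\wedge p_j)$ for $i<j<3$, and $\neg(p_i\wedge q)$ for $i<3$;
\item[($\chi$2)] $\neg p_i\to\mathsf E$ for $i<3$;
\item[($\chi$3)] $\big((\mathsf D\wedge\neg p_2)\to(p_0\vee p_1)\big)\to\mathsf E$, that is, $\mathsf B_3\to\mathsf E$;
\item[($\chi$4)] $\big(\mathsf D\to(\neg p_0\vee\neg p_1\vee\neg p_2)\big)\to\mathsf E$.
\end{itemize}
At a point where $\mathsf E$ fails, ($\chi$1) and ($\chi$2) make the four variables mark four different tops, ($\chi$4) singles out $o$ by means of $c_4$, and ($\chi$3) singles out $c_2$ by means of $c_3$. Put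
\[
\varphi:=\chi\to(\mathsf W_0\vee\mathsf N_0).
\]
A point refuting $\mathsf W_0\vee\mathsf N_0$ sees the beginning of the zigzag without lying in the first link, as $x_0$ does.

\begin{proposition}\label{prop:phi}
$v_0(\chi)=\mathfrak F$ and $\varphi\notin L$.
\end{proposition}

\begin{proof}
The four tops are distinct, which gives ($\chi$1), and the values of $\neg p_i$ in Lemma~\ref{lem:values}(a) lie in $E$, which gives ($\chi$2). A point outside $E$ sees $c_3$ and $c_4$ by (F1). So $\mathsf B_3$ fails at it, and the antecedent of ($\chi$4) fails at it as well, because $c_4\in D$ lies in none of the values of $\neg p_i$. This gives ($\chi$3) and ($\chi$4). By Lemma~\ref{lem:values}(e),(f), neither $\mathsf W_0$ nor $\mathsf N_0$ holds at $x_0$, so $x_0\notin v_0(\varphi)$.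
\end{proof}

Call a formula $\psi$ \emph{good} if it holds at all points of $\Phi\cup\Xi$ under every valuation in $\mathcal A$ that agrees with $v_0$ on $p_0,p_1,p_2,q$ (and is arbitrary on the other variables).

\begin{lemma}\label{lem:pin}
If $\psi$ is good, then $\chi\to(\psi\vee\mathsf E)\in L$.
\end{lemma}

\begin{proof}
Let $v$ be a valuation in $\mathcal A$ and let $y\in v(\chi)\setminus v(\mathsf E)$. We show that $y\in v(\psi)$.

\emph{Four tops.} Since $y\notin v(\mathsf E)$, we have $y\notin v(\neg q)$, and $y\notin v(\neg p_i)$ by ($\chi$2). So $y$ sees a point, and hence a top, in each of the upsets $v(p_0),v(p_1),v(p_2),v(q)$, and these upsets are pairwise disjoint on ${\uparrow}y$ by ($\chi$1). Thus $y$ sees four tops, so $y\in\Phi\cup\Xi$ by (F1), and each of the four upsets contains exactly one top; call them $t_0,t_1,t_2,t_q$. A point $u\ge y$ in $v(p_i)$ sees only the top $t_i$, so $u=t_i$ by (F1). Hence $v(p_i)\cap{\uparrow}y=\{t_i\}$, and in the same way $v(q)\cap{\uparrow}y=\{t_q\}$.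

\emph{Identifying the tops.} By ($\chi$4), the antecedent of ($\chi$4) fails at $y$: some $u\ge y$ sees $t_0,t_1,t_2$ but not $t_q$. By (F1), a point seeing exactly three tops sees $c_0,c_1,c_2$, so $\{t_0,t_1,t_2\}=\{c_0,c_1,c_2\}$ and $t_q=o$. By ($\chi$3), some $u\ge y$ sees neither $o$ nor $t_2$ and differs from $t_0,t_1$. This $u$ lies in $D$ and misses one of $c_0,c_1,c_2$, so $u\in\{c_0,c_1,c_2,c_3\}$; and $u$ is none of $t_0,t_1,t_2$. Hence $u=c_3$, so $t_2=c_2$ and $\{t_0,t_1\}=\{c_0,c_1\}$.

\emph{Removing the ambiguity.} Let $\sigma$ be the identity of $\mathfrak F$ if $t_0=c_0$, and the transposition of $c_0$ and $c_1$ otherwise. Both points are tops, and by (F1) every other point sees both or neither, so $\sigma$ is an automorphism of $\mathfrak F$. It fixes $y$ and every point of $\Phi$, so it maps ${\uparrow}y$ onto itself and $\mathcal A$ onto $\mathcal A$. Let $v'(s)=\sigma[v(s)]$ for every variable $s$; then $v'(\psi)=\sigma[v(\psi)]$. Let $v''$ agree with $v_0$ on $p_0,p_1,p_2,q$ and with $v'$ on the other variables. The valuations $v'$ and $v''$ have the same traces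 on ${\uparrow}y$, and $y\in v''(\psi)$ because $\psi$ is good. By restriction, $y\in v'(\psi)=\sigma[v(\psi)]$, so $y=\sigma^{-1}(y)\in v(\psi)$.
\end{proof}

\section{The logic $L_0$}\label{sec:axioms}

We now list the properties of $\mathfrak F$ that the argument in a space will use; $m$ ranges over $\omega$, and in (A6) $\{i,j,k\}=\{0,1,2\}$.
\begin{itemize}
\item[(A1)] $\mathsf H_m\to\mathsf H_{m+1}$
\item[(A2)] $\mathsf H_m\to(\mathsf W_0\vee\dots\vee\mathsf W_m)$
\item[(A3)] $\mathsf R\to(\mathsf H_{m+1}\vee\mathsf T_m)$
\item[(A4)] $\mathsf N_m\to(\mathsf T_m\vee\mathsf R)$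
\item[(A5)] $(\mathsf R\wedge\mathsf N_m)\to(\mathsf H_m\vee\mathsf T_m)$
\item[(A6)] $\mathsf R\to\bigvee_{i<3}\big(s_i\to(s_j\vee s_k\vee\mathsf E)\big)$
\item[(A7)] $\big[(\mathsf R\to(s_0\vee s_1))\wedge((s_0\wedge s_1)\to\mathsf E)\big]\to\big[(s_0\to\mathsf E)\vee(s_1\to\mathsf E)\vee\mathsf R\big]$
\item[(A8)] $\mathsf{bb}_3$
\end{itemize}
In words: the heads increase (A1) and are covered by links (A2); a point of the zigzag lies in the head $\mathsf H_{m+1}$ or in the tail $\mathsf T_m$ (A3); a point below the zigzag that does not see $w_m$ sees nothing of the head $\mathsf H_m$ (A4); removing $w_m$ cuts the zigzag into head and tail (A5); a point of the zigzag does not see three incomparable points outside $E$ (A6); and the part of the zigzag seen from a point below it is connected (A7).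

\begin{lemma}\label{lem:good}
The formulas \textup{(A1)--(A8)} are good.
\end{lemma}

\begin{proof}
For (A1)--(A7) we show that the value of the antecedent is contained in the value of the consequent; then the formula holds everywhere. We use Lemma~\ref{lem:values} and write $S_i$ for the value of $s_i$.

(A1) follows from (c). For (A2), the union of the links ${\uparrow}w_0,\dots,{\uparrow}w_m$ is $\{z_0,\dots,z_{m+1},w_0,\dots,w_m,o\}\cup C_{m+5}$, which contains the set in (c).

In (A3)--(A5) the consequent holds on $E$, because $\mathsf T_m$ does. (A3): $z_k$ and $w_k$ satisfy $\mathsf T_m$ if $k>m$ and $\mathsf H_{m+1}$ if $k\le m$. (A4): $\mathsf R$ holds on $\Phi$, and if $\mathsf N_m$ holds at $x_n$, then $n>m$, so $\mathsf T_m$ holds at $x_n$. (A5): $z_k$ satisfies $\mathsf H_m$ if $k\le m$ and $\mathsf T_m$ if $k>m$; if $w_k$ satisfies $\mathsf N_m$, then $k\ne m$, and $w_k$ satisfies $\mathsf H_m$ if $k<m$ and $\mathsf T_m$ if $k>m$.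

(A6): Let $\mathsf R$ hold at $u$. If $u\in E$, then ${\uparrow}u\subseteq E$ and every disjunct holds. Let $u\in\Phi$, and suppose that all three disjuncts fail at $u$. Then there are $t_i\ge u$ with $t_i\in S_i\setminus(S_j\cup S_k\cup E)$. If $t_i\le t_j$ with $i\neq j$, then $t_j\in S_i$, which is false; so the $t_i$ are three pairwise incomparable points of ${\uparrow}u\setminus E$. But this set is contained in some $\{w_l,z_l,z_{l+1}\}$, whose point $w_l$ lies below the other two.

(A7): On $E$ the disjunct $s_0\to\mathsf E$ holds, and on $\Phi$ the disjunct $\mathsf R$ holds. Let the antecedent hold at $x_n$, and put $\Phi_n=\{z_k,w_k:k\ge n\}=\Phi\cap{\uparrow}x_n$. The first conjunct gives $\Phi_n\subseteq S_0\cup S_1$, and the second gives $S_0\cap S_1\cap\Phi_n=\varnothing$. For $k\ge n$ the set $S_i$ containing $w_k$ also contains $z_k$ and $z_{k+1}$. By induction on $k$, the one set $S_i$ that contains $z_n$ contains all of $\Phi_n$. Then $S_{1-i}$ misses $\Phi_n$, so it contains no $x_k$ with $k\ge n$ (as $x_k<z_k$), and $S_{1-i}\cap{\uparrow}x_n\subseteq E$. So $s_{1-i}\to\mathsf E$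 holds at $x_n$.

(A8) is valid in $\mathcal A$ by Proposition~\ref{prop:bbL}.
\end{proof}

Let $L_0$ be the closure under modus ponens and substitution of $\mathsf{IPC}$ together with all formulas $\chi\to(\psi\vee\mathsf E)$, where $\psi$ is one of (A1)--(A8). By Lemmas~\ref{lem:pin} and~\ref{lem:good}, $L_0\subseteq L$, so $L_0$ is an intermediate logic.

\section{Radial spaces validating $L_0$ validate $\varphi$}\label{sec:main}

\begin{proposition}\label{prop:main}
If $X$ is a radial space and $\Omega(X)\models L_0$, then $\Omega(X)\models\varphi$.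
\end{proposition}

\subsection*{Setting}
Suppose that $\Omega(X)\models L_0$ and $v(\varphi)\ne X$ for some valuation $v$. Then there is a point $\alpha_0\in v(\chi)\setminus v(\mathsf W_0\vee\mathsf N_0)$. By restriction, the open subspace $v(\chi)$ validates $L_0$, and values in it are the traces of values in $X$; it is radial if $X$ is, since its closures are traces of closures in $X$. So we may replace $X$ by $v(\chi)$ and assume $v(\chi)=X$. In this section $E,R,H_m,T_m,W_m,N_m$ denote the values under $v$ of the corresponding formulas; thus $T_{-1}=X$, $W_{-1}=\varnothing$, and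
\[
\alpha_0\notin W_0\cup N_0 .
\]
For each $\psi$ among (A1)--(A8) and any open values of the variables $s_i$, the formula $\psi$ holds at every point outside $E$. Also $E\subseteq T_m=(H_m\to E)$. This yields:
\begin{itemize}
\item[(S1)] $H_m\subseteq H_{m+1}\cup E$.
\item[(S2)] $H_m\subseteq W_0\cup\dots\cup W_m\cup E$.
\item[(S3)] $R\subseteq H_{m+1}\cup T_m$.
\item[(S4)] $N_m\subseteq T_m\cup R$.
\item[(S5)] $R\cap N_m\subseteq H_m\cup T_m$.
\item[(S6)] If $S_0,S_1,S_2$ are open and $\beta\in R\setminus E$, then there are $i$ and an open $O\ni\beta$ with $O\cap S_i\subseteq S_j\cup S_k\cup E$, where $\{i,j,k\}=\{0,1,2\}$.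
\item[(S7)] If $S_0,S_1$ are open, $S_0\cap S_1\subseteq E$, and $\beta\in(R\to S_0\cup S_1)\setminus(R\cup E)$, then there are $i$ and an open $O\ni\beta$ with $O\cap S_i\subseteq E$.
\item[(S8)] If $P_0,\dots,P_3$ are open and $P\cup E\ne X$, then $V_i\not\subseteq P$ for some $i$.
\end{itemize}
Here (S8) comes from Lemma~\ref{lem:bb}: otherwise $\mathsf{bb}_3$ has value $P$, and it must hold outside $E$. One should think of $E$ as negligible. From (S1) and $H_m\cap T_m\subseteq E$ we get
\begin{equation}\label{eq:HT}
H_k\subseteq H_m\cup E\quad\text{and}\quad H_k\cap T_m\subseteq E\qquad(0\le k\le m).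
\end{equation}
By \eqref{eq:adj}, the inclusion $H_m\cap T_{m+1}\subseteq E$ means $T_{m+1}\subseteq T_m$: the tails decrease. Put
\[
T_\infty=\mathrm{int}\bigcap_mT_m .
\]
Then $E\subseteq T_\infty$, and $H_k\cap T_\infty\subseteq E$ for all $k$. (For $\mathfrak F$ and $v_0$, $T_\infty$ is just $E$.) Finally, $H_m\subseteq R$ and $W_m=H_{m+1}\cap T_{m-1}$ by definition.

\subsection*{The four unions}
We repeat Example~\ref{ex:four} in $X$, with $T_\infty$ in the role of $E$. There we used that the links cover the zigzag. The analog is the condition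
\begin{equation}\label{eq:cover}
R\subseteq T_\infty\cup\bigcup_mH_m .
\end{equation}
The next lemma does not use radiality.

\begin{lemma}\label{lem:beta}
Assume \eqref{eq:cover}. Then there are an infinite set $M\subseteq\omega$, an open set $V$ with $V\subseteq N_m$ for all $m\in M$, and a point $\beta\in V\setminus R$ with $\beta\in\bigcap_mT_m\setminus T_\infty$.
\end{lemma}

\begin{proof}
For $i<4$ let $P_i=T_\infty\cup\bigcup_{m\equiv i\,(4)}W_m$, and use the notation \eqref{eq:PV}. Then $E\subseteq T_\infty\subseteq P$, and $R\subseteq P$ by \eqref{eq:cover} and (S2).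

\emph{The point $\alpha_0$ is not in $P$.} We have $W_0=H_1$ and $N_0=(W_0\to W_1\cup E)$. Hence $W_1\subseteq N_0$, and $T_1\subseteq N_0$ because $T_1\cap H_1\subseteq E$. Since the tails decrease, $T_\infty\subseteq T_1$ and $W_m\subseteq T_{m-1}\subseteq T_1$ for $m\ge2$. So $P\subseteq W_0\cup N_0$, and $\alpha_0\notin P$.

By (S8) there are $i$ and $\beta\in V_i\setminus P$. Put $V=V_i$ and $M=\{m:m\equiv i\ (4)\}$. Then $\beta\notin R$ and $\beta\notin T_\infty$.

\emph{The set $V$ is contained in $N_m$ for $m\in M$.} As $W_m\subseteq P_i$, we have $V\cap W_m\subseteq P_i^\ast=T_\infty\cup\bigcup_{k\notin M}W_k$. Now $W_m\cap T_\infty\subseteq H_{m+1}\cap T_\infty\subseteq E$. If $k\ge m+2$, then $W_m\cap W_k\subseteq H_{m+1}\cap T_{k-1}\subseteq E$ by \eqref{eq:HT}, and exchanging $k$ and $m$ gives the same for $k\le m-2$. Since $k\notin M$ excludes $k=m$, we get $V\cap W_m\subseteq W_{m-1}\cup W_{m+1}\cup E$, that is, $V\subseteq N_m$.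

By (S4), $\beta\in N_m\setminus R\subseteq T_m$ for all $m\in M$. As $M$ is infinite and the tails decrease, $\beta\in\bigcap_mT_m$.
\end{proof}

For an Alexandrov space, and in particular for a Kripke frame, the proof ends here. There $\bigcap_mT_m$ is open and equals $T_\infty$. Condition \eqref{eq:cover} holds, because by (S3) a point of $R$ in no head lies in every tail; and the point $\beta$ of Lemma~\ref{lem:beta} cannot exist. Only (A1)--(A4) and (A8) were used.

\subsection*{Limits of the zigzag}
In a general space the set $\bigcap_mT_m\setminus T_\infty$ may be nonempty. Its points lie beyond every head but are limits of the union of the heads. They obstruct the argument twice: such a point inside $R$ violates \eqref{eq:cover}, and such a point outside $R$ can be the $\beta$ of Lemma~\ref{lem:beta}. Both kinds occur, and (A6) and (A7) are aimed at them.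

\begin{example}\label{ex:limits}
Let $\mathfrak F'=\Phi\cup E$ be the upset $\mathfrak F\setminus\Xi$ of $\mathfrak F$, and let $O_n$ be either (i) $\bigcup_{k\ge n}{\uparrow}z_k$ or (ii) $\{g\}\cup\bigcup_{k\ge n}{\uparrow}z_k$. Add a point $\beta$, and call $U\subseteq\mathfrak F'\cup\{\beta\}$ open if $U\cap\mathfrak F'$ is an upset and, in case $\beta\in U$, $U$ contains some $O_n$. This space is first countable. Use the valuation $v_0$; by restriction, values on $\mathfrak F'$ are as in Lemma~\ref{lem:values}. Every $O_n$ contains $D\cup\{o\}$, so $\neg q$, $\neg p_i$, $\mathsf B_k$ and the antecedent of ($\chi$4) fail at $\beta$. Hence $\chi$ holds everywhere, $\beta\notin E$ and $\beta\notin H_m$. The neighborhood $\{\beta\}\cup O_{m+1}$ meets $H_m$ only in $E$, so $\beta\in T_m$; and $\beta\notin T_\infty$, since $z_n\in O_n\setminus T_n$.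

In case (i), $\beta\in R$, since $g\notin O_0$; so \eqref{eq:cover} fails. But (S6) fails for $S_i=\bigcup_{k\equiv i\,(3)}{\uparrow}z_k$, since each $O_n$ contains points $z_k$ of all three classes. In case (ii), $\beta\notin R$, and $\beta\in N_m$ for all $m$, since $O_1$ contains neither $z_0$ nor any $w_m$. But (S7) fails for $S_i=\bigcup_{k\equiv i\,(2)}{\uparrow}z_k$: these sets overlap only in $E$, they cover $R\cap(\{\beta\}\cup O_0)$, and each $O_n$ contains points $z_k$ of both parities.
\end{example}

In both cases the contradiction comes from open blocks that overlap only in $E$, such that every neighborhood of $\beta$ meets all but finitely many of them; the blocks can then be sorted into classes, each of which still accumulates at $\beta$. Radiality provides such blocks, with cut points taken from a prescribed infinite set. This is its only use.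

\begin{lemma}\label{lem:blocks}
Let $X$ be radial, let $\beta\in\bigcap_mT_m\setminus T_\infty$, and let $M\subseteq\omega$ be infinite. There are $m_0<m_1<\cdots$ in $M$ such that, with $m_{-1}=-1$, the open sets $Y_j=H_{m_j}\cap T_{m_{j-1}}$ satisfy: $Y_j\cap Y_l\subseteq E$ for $j\ne l$, and every neighborhood of $\beta$ meets $Y_j\setminus E$ for all sufficiently large $j$.
\end{lemma}

\begin{proof}
Let $A=\bigcup_m(H_m\setminus E)$. If an open $O\ni\beta$ missed $A$, then $O\cap H_m\subseteq E$ and hence $O\subseteq T_m$ for all $m$, so $\beta\in T_\infty$. Thus $\beta\in\overline A$, and some sequence $(a_\xi)_{\xi<\kappa}$ in $A$ with $\kappa$ infinite regular converges to $\beta$. Each $T_m$ is a neighborhood of $\beta$, so there is $\xi_m<\kappa$ with $a_\xi\in T_m$ for $\xi\ge\xi_m$. If $\kappa>\omega$, then $\xi=\sup_m\xi_m<\kappa$ by regularity, and $a_\xi\in\bigcap_mT_m$; but $a_\xi\in H_m\setminus E$ for some $m$, contrary to $H_m\cap T_m\subseteq E$. So $\kappa=\omega$.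

Choose $k_n$ with $a_n\in H_{k_n}\setminus E$, and put $n_{-1}=-1$. Given $m_{j-1}$ and $n_{j-1}$, choose $n_j>n_{j-1}$ with $a_{n_j}\in T_{m_{j-1}}$, and then $m_j\in M$ with $m_j>m_{j-1}$ and $m_j\ge k_{n_j}$. By \eqref{eq:HT}, $a_{n_j}\in H_{m_j}$, so $a_{n_j}\in Y_j\setminus E$; and the subsequence $(a_{n_j})_j$ converges to $\beta$. If $j<l$, then $m_j\le m_{l-1}$, so $Y_j\cap Y_l\subseteq H_{m_j}\cap T_{m_{l-1}}\subseteq E$ by \eqref{eq:HT}.
\end{proof}

\begin{lemma}\label{lem:cover}
If $X$ is radial, then \eqref{eq:cover} holds.
\end{lemma}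

\begin{proof}
Suppose that $\beta\in R$ lies neither in $T_\infty$ nor in any $H_m$. Then $\beta\notin E$, and $\beta\in\bigcap_mT_m$ by (S3). Apply Lemma~\ref{lem:blocks} with $M=\omega$ and let $S_i=\bigcup_{l\equiv i\,(3)}Y_l$ for $i<3$. These sets overlap only in $E$. By (S6) there are $i$ and an open $O\ni\beta$ with $O\cap S_i\subseteq S_j\cup S_k\cup E$, hence $O\cap S_i\subseteq E$. But $O$ meets $Y_l\setminus E$ for all large $l\equiv i\pmod3$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Let $X$ be radial, in the setting above. By Lemma~\ref{lem:cover} we may take $M,V,\beta$ as in Lemma~\ref{lem:beta}; note that $\beta\notin R\cup E$. We want to violate (S7), so we must cover the part of $R$ near $\beta$ by two open sets that overlap only in $E$. The whole zigzag admits no such cover, but inside $V$ it is cut at every $m\in M$, and we choose the blocks to end at these cuts. Apply Lemma~\ref{lem:blocks} to $\beta$ and $M$, and put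
\[
S_0=T_\infty\cup\bigcup_{j\text{ even}}Y_j,\qquad S_1=\bigcup_{j\text{ odd}}Y_j .
\]
Then $S_0\cap S_1\subseteq E$, since $Y_j\cap Y_l\subseteq E$ for $j\ne l$ and $T_\infty\cap Y_l\subseteq T_\infty\cap H_{m_l}\subseteq E$.

We show by induction on $j$ that $V\cap H_{m_j}\subseteq Y_0\cup\dots\cup Y_j$. For $j=0$ we have $Y_0=H_{m_0}$. Let $\gamma\in V\cap H_{m_{j+1}}$. Then $\gamma\in R$, and $\gamma\in N_{m_j}$ because $m_j\in M$, so $\gamma\in H_{m_j}\cup T_{m_j}$ by (S5). If $\gamma\in T_{m_j}$, then $\gamma\in Y_{j+1}$; otherwise the induction hypothesis applies.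

Now let $\gamma\in V\cap R$. If $\gamma\in T_\infty$, then $\gamma\in S_0$. Otherwise $\gamma\notin E$, and $\gamma\in H_m$ for some $m$ by \eqref{eq:cover}; by \eqref{eq:HT}, $\gamma\in H_{m_j}$ for any $j$ with $m_j\ge m$, so $\gamma\in Y_0\cup\dots\cup Y_j$. Hence $V\cap R\subseteq S_0\cup S_1$, and $\beta\in V\subseteq(R\to S_0\cup S_1)$. By (S7) there are $i$ and an open $O\ni\beta$ with $O\cap S_i\subseteq E$. But $O$ meets $Y_j\setminus E$ for all large $j$, even and odd. This contradiction shows that $v(\varphi)=X$ for every valuation $v$.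
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:beth} and of the first two sentences of Theorem~\ref{thm:radial}]
We have $L_0\subseteq L$ and $\varphi\notin L$ by Proposition~\ref{prop:phi}, and Proposition~\ref{prop:main} gives the first sentence. Let $L_0\subseteq L'\subseteq L$. Every radial space validating $L'$ validates $L_0$, hence $\varphi$, while $\varphi\notin L'$. By Lemma~\ref{lem:paths}, the locale of a nonempty Beth frame is isomorphic to $\Omega(X)$ for a radial space $X$, so every Beth frame validating $L'$ validates $\varphi$ as well. Thus $L'$ is incomplete in both senses, and $L'=L$ gives Theorem~\ref{thm:beth}.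
\end{proof}

\begin{remark}\label{rem:ultra}
Without radiality the proof of Lemma~\ref{lem:cover} breaks down. Let $\mathcal U$ be a nonprincipal ultrafilter on $\omega$, and in Example~\ref{ex:limits}(i) replace the sets $O_n$ by the sets $O_A=\bigcup_{k\in A}{\uparrow}z_k$ with $A\in\mathcal U$; these satisfy $O_A\cap O_B=O_{A\cap B}$. As before, $\beta\in R\setminus E$ and \eqref{eq:cover} fails at $\beta$. But now (S6) holds at $\beta$. Given open $S_0,S_1,S_2$, the sets $S_i'=S_i\setminus(S_j\cup S_k)$ are pairwise disjoint. So $\beta\in S_i'$ for at most one $i$, and $A_i=\{l:z_l\in S_i'\}$ belongs to $\mathcal U$ for at most one $i$. For a remaining $i$, take $O=\{\beta\}\cup O_{\omega\setminus A_i}$.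
\end{remark}

\section{Continuum many incomplete logics}\label{sec:continuum}

There are countably many formulas, so there are at most $2^{\aleph_0}$ logics. To find that many between $L_0$ and $L$, we intersect $L$ with logics of finite posets that validate $L_0$ for a trivial reason, and we tell the results apart by Jankov formulas.

We recall the tools. A \emph{p-morphism} between posets is a map $f:U\to Y$ with $f[{\uparrow}w]={\uparrow}f(w)$ for all $w\in U$. For Heyting algebras write $\mathcal B'\in\mathbf{SH}(\mathcal B)$ if $\mathcal B'$ is isomorphic to a subalgebra of a homomorphic image of $\mathcal B$. By Jankov's theorem \cite[Ch.~9]{CZ}, for every finite poset $Y$ with a least point there is a formula $J(Y)$ such that, for every Heyting algebra $\mathcal B$,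
\[
\mathcal B\not\models J(Y)\iff\mathrm{Up}(Y)\in\mathbf{SH}(\mathcal B).
\]
By the duality between finite posets and finite Heyting algebras, for finite posets $Y$ and $Z$ we have $\mathrm{Up}(Y)\in\mathbf{SH}(\mathrm{Up}(Z))$ if and only if $Y$ is the image of an upset of $Z$ under a p-morphism.

For $i\ge5$ let $\mathfrak G_i=C_{i+1}\cup\{a,b,\rho\}$, where $C_{i+1}=\{c_0,\dots,c_{i+1}\}$ is ordered as in $\mathfrak F$, ${\uparrow}a=\{a,c_0,c_2\}$, ${\uparrow}b=\{b,c_1,c_2\}$, and $\rho$ is the least point. The tops are $c_0,c_1,c_2$. The points seeing exactly two tops are $c_3,a,b$, and those seeing three are $\rho$ and the $c_n$ with $n\ge4$. Having only three tops makes $\chi$ vacuous; the points $a,b$ give $\rho$ four immediate successors and mark it as the root; and the ladder keeps different lengths apart.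

\begin{lemma}\label{lem:G}
Let $i,j\ge5$.
\begin{itemize}
\item[(a)] $L_0\subseteq\mathrm{Log}(\mathfrak G_i)$.
\item[(b)] $\mathsf{bb}_3\notin\mathrm{Log}(\mathfrak G_i)$.
\item[(c)] If $\mathfrak G_i$ is the image of an upset of $\mathfrak G_j$ under a p-morphism, then $i=j$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\chi$ holds and $\mathsf E$ fails at a point $y$, then the step ``Four tops'' in the proof of Lemma~\ref{lem:pin} shows that $y$ sees four different tops, which is impossible. So $\chi\to\mathsf E$ is valid, and with it every $\chi\to(\psi\vee\mathsf E)$.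

(b) Let $P_0,\dots,P_3$ be the principal upsets of the pairwise incomparable points $c_i,c_{i+1},a,b$. Since $c_{i+1}$ sees $c_0,\dots,c_{i-1}$, we have $P=\mathfrak G_i\setminus\{\rho\}$. The generator of $P_k$ lies in $P_k\setminus P_k^\ast$, so $\rho\notin V_k$ and $V_k\subseteq P$. By Lemma~\ref{lem:bb}, the value of $\mathsf{bb}_3$ is $P$.

(c) Let $f:U\to\mathfrak G_i$ be an onto p-morphism from an upset $U$ of $\mathfrak G_j$, and let $f(u)=\rho$, so that $f[{\uparrow}u]=\mathfrak G_i$.

\emph{Tops.} For $w\in U$, the tops above $f(w)$ are exactly the images of the tops above $w$. Indeed, if $t$ is a top, then ${\uparrow}f(t)=\{f(t)\}$; and if $t'\ge f(w)$ is a top, then $t'=f(w')$ for some $w'\ge w$, and any top $t\ge w'$ has $f(t)\ge t'$, so $f(t)=t'$. For $w=u$ this shows that $u$ sees all three tops of $\mathfrak G_j$ and that $f$ maps them bijectively onto those of $\mathfrak G_i$. Hence $w$ and $f(w)$ always see the same number of tops.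

\emph{The root.} Each of $c_3,a,b$ in $\mathfrak G_i$ is the image of a point of ${\uparrow}u$ seeing exactly two tops. So $c_3,a,b\in{\uparrow}u$, and $f$ maps $\{c_3,a,b\}$ bijectively onto $\{c_3,a,b\}$. Only $\rho$ sees both $a$ and $b$, so $u=\rho$ and $U=\mathfrak G_j$.

\emph{The top of the ladder.} Let $4\le n\le j+1$. Then $f(c_n)$ sees three tops. Also $f(c_n)\ne\rho$, because ${\uparrow}c_n$ contains at most one point seeing exactly two tops, and hence so does $f[{\uparrow}c_n]={\uparrow}f(c_n)$. So $f(c_n)=c_l$ for some $l\ge4$. Taking $n=5$, the point $f(c_3)$ lies in ${\uparrow}c_l$ and sees exactly two tops, so $f(c_3)=c_3$. Then $f$ maps the tops $c_0,c_1$ above $c_3$ onto $\{c_0,c_1\}$, and so $f(c_2)=c_2$ and $f[C_2]=C_2$.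

\emph{Descending the ladder.} Let $4\le n\le j+1$, assume $f(c_k)=c_k$ for $3\le k<n$, and let $f(c_n)=c_l$ with $l\ge4$. Then $f[C_{n-2}]=C_{n-2}$, so
\[
\{c_l\}\cup C_{l-2}={\uparrow}c_l=f[{\uparrow}c_n]=\{c_l\}\cup C_{n-2}.
\]
The left side has $l$ points. If $l\le n-2$, the right side has $n-1$ points, so $l=n-1$, a contradiction. Otherwise the right side has $n$ points, so $l=n$.

Thus $\mathfrak G_i=f[\mathfrak G_j]=C_{j+1}\cup\{a,b,\rho\}$, and $i=j$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:radial}]
For $I\subseteq\{5,6,\dots\}$ put $L_I=L\cap\bigcap_{i\in I}\mathrm{Log}(\mathfrak G_i)$. This is an intermediate logic, and $L_0\subseteq L_I\subseteq L$ by Lemma~\ref{lem:G}(a). Let $k\ge5$. If $\mathrm{Up}(\mathfrak G_k)\in\mathbf{SH}(\mathcal A)$, then $\mathrm{Up}(\mathfrak G_k)$ validates $L$, which contains $\mathsf{bb}_3$ by Proposition~\ref{prop:bbL}; this contradicts Lemma~\ref{lem:G}(b). Hence $J(\mathfrak G_k)\in L$. By Lemma~\ref{lem:G}(c) and finite duality, $J(\mathfrak G_k)\in\mathrm{Log}(\mathfrak G_i)$ if and only if $k\ne i$. So $J(\mathfrak G_k)\in L_I$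 if and only if $k\notin I$, and the logics $L_I$ are pairwise distinct. This gives $2^{\aleph_0}$ intermediate logics between $L_0$ and $L$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{hierarchy}
\emph{A Semantic Hierarchy for Intuitionistic Logic},
\texttt{https://escholarship.org/\allowbreak content/\allowbreak qt2vp2x4rx/\allowbreak qt2vp2x4rx.pdf?t=poxut0}.

\bibitem{CZ}
Chagrov and Zakharyaschev, \emph{Modal Logic}.

\end{thebibliography}
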